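# Freeness of $k[x,y,z]$ over the kernel of a locally nilpotent derivation

Throughout, $k$ is an algebraically closed field of characteristic zero. A $k$-derivation $D$ of a $k$-algebra $A$ is **locally nilpotent** (an lnd) if for every $a\in A$ there is $m\ge 1$ with $D^m(a)=0$. It is **nontrivial** if $D\ne 0$. By the Leibniz rule it is enough to check local nilpotency on a set of algebra generators.

## 1. Derivations with a slice

Let $D$ be an lnd of $A$ and $B=\operatorname{Ker}D$. A **slice** is an element $s\in A$ with $Ds=1$. For example, $\partial/\partial z$ on $k[x,y,z]$ has the slice $z$ and the kernel $k[x,y]$. Here $k[x,y,z]$ is free over $k[x,y]$, with basis $1,z,z^2,\dots$. The same happens whenever there is a slice.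

**Proposition 1 (slice theorem).** If $D$ is an lnd of a $k$-algebra $A$ and $Ds=1$, then $A=B[s]$ is a polynomial ring in $s$ over $B$. In particular $A$ is a free $B$-module with basis $1,s,s^2,\dots$.

*Proof.* For $a\in A$ put
$$\pi(a)=\sum_{i\ge 0}\frac{(-s)^i}{i!}D^i(a),$$
a finite sum. It lies in $B$, because
$$D(\pi(a))=\sum_{i\ge 1}-\frac{(-s)^{i-1}}{(i-1)!}D^i(a)+\sum_{i\ge 0}\frac{(-s)^i}{i!}D^{i+1}(a)=0 .$$
Moreover
$$\sum_{n\ge0}\frac{s^n}{n!}\pi(D^na)=\sum_{n,i\ge0}\frac{s^n(-s)^i}{n!\,i!}D^{n+i}(a)=\sum_{m\ge0}\frac{(s-s)^m}{m!}D^m(a)=a ,$$
so $A=B[s]$. If $\sum_{i\le n}b_is^i=0$ with $b_i\in B$, applying $D^n$ gives $n!\,b_n=0$, so $b_n=0$. By descending induction all $b_i$ vanish. $\square$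

What changes in general? A nontrivial lnd need not have a slice, but it always has a **local slice**: an element $s$ with $0\neq Ds\in B$. To find one, take $a\notin B$, let $m$ be maximal with $D^ma\ne0$, and put $s=D^{m-1}a$. For example, $D=x\,\partial_y+2y\,\partial_z$ has the local slice $y$, with $Dy=x$. Over the locus where $Ds$ is invertible nothing changes. Everything hard happens over its zero locus.

## 2. The theorem, and the curve where it could fail

**Theorem 2.** Let $k$ be an algebraically closed field of characteristic $0$, $A=k[x,y,z]$, $D\neq0$ a locally nilpotent derivation of $A$ and $B=\operatorname{Ker}D$. Then $A$ is a free $B$-module. Moreover it has a $B$-basis containing $1$.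

The freeness statement is a conjecture of Freudenburg. Put $X=\operatorname{Spec}A$, $Y=\operatorname{Spec}B$, and let $q:X\to Y$ be induced by $B\subset A$. We take the following known facts for granted.

* $B$ is a polynomial ring in two variables over $k$; write $B=k[u,v]$, so $Y\cong\mathbb A^2$.
* Every irreducible component of every fibre of $q$ over a closed point has dimension $1$.
* If the fibre over a closed point $P$ is not isomorphic to $\mathbb A^1$, then $q^{-1}(P)_{\mathrm{red}}$ is a disjoint union of curves, each isomorphic to $\mathbb A^1$. The components may carry multiplicities, and the union may, a priori, be empty.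
* Consequently, $A$ is flat over $B$.

Fix a local slice $s$ and put $p=Ds\in B$, $p\neq 0$. The derivation extends to $A_p$ by $D(a/p^n)=D(a)/p^n$. It is still locally nilpotent, its kernel is $B_p$, and $D(s/p)=1$. By Proposition 1, $A_p=B_p[s/p]$ is a polynomial ring over $B_p$. Put
$$U=D(p)\subset Y,\qquad C=V(p)_{\mathrm{red}}=Y\setminus U .$$
All fibres over $U$, including those over field-valued points, are affine lines. If $C=\emptyset$, then $p\in k^*$ and $A=B[s/p]$ is free with basis the powers of $s/p$, which include $1$. **From now on $C\ne\emptyset$**. Then $C$ is an affine curve of pure dimension $1$.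

So $A$ is flat over $B$ and is free after inverting $p$. That is not enough: $k[t,t^{-1}]$ is flat over $k[t]$ and free after inverting $t$, but it is not free, since $\bigcap_n t^nM=0$ for every free $k[t]$-module $M$.

## 3. Two derivations whose bad curve is a line

**Example A.** Let $D=x\,\partial_y+2y\,\partial_z$ on $k[x,y,z]$. Then $Dx=0$, $D^2y=0$, $D^3z=0$, so $D$ is an lnd. Put $v=xz-y^2$; then $Dv=2xy-2xy=0$.

*The kernel is $k[x,v]$.* We have $A_x=k[x^{\pm1},v][y]$ with $Dy=x$, so the kernel of $D$ on $A_x$ is $k[x^{\pm1},v]$. If $b\in k[x,v]$ and $b/x^n\in A$ with $n\ge1$, then setting $x=0$ gives $b(0,-y^2)=0$, so $x\mid b$ in $k[x,v]$. Repeating this, $\operatorname{Ker}D=k[x,v]$.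

*Freeness by hand.* $A=B[y,z]/(y^2-xz+v)$, and the equation is monic in $y$ over $B[z]$. So $A$ is free over $B$ with basis $z^i,\ yz^i$ $(i\ge0)$.

*The fibres.* Take $s=y$, $p=x$, so that $C=\{x=0\}$ with coordinate $v$. Over $(0,v_0)$ the fibre is $y^2=-v_0$ with $z$ free. This is two disjoint lines if $v_0\neq0$, and one line with multiplicity $2$ if $v_0=0$. As $v_0$ turns around $0$ the two lines are exchanged, and at $v_0=0$ they merge.

**Example B.** Now we leave $\mathbb A^3$. Let
$$A=k[x,t,y,z]/(xz-y(1+ty)),\qquad Dx=Dt=0,\quad Dy=x,\quad Dz=1+2ty .$$

* $D$ is well defined, since $D(xz)=x(1+2ty)=D(y+ty^2)$. It is locally nilpotent, since $D^2y=0$, $D^2z=2tx$ and $D^3z=0$.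
* $A$ is a domain: the equation is linear in $z$ with coprime coefficients. $\operatorname{Spec}A$ is smooth: at a singular point the partial derivatives in $z,x,t,y$ give $x=0$, $z=0$, $y=0$, $1+2ty=0$, a contradiction.
* $\operatorname{Ker}D=k[x,t]$. Indeed $A_x=k[x^{\pm1},t][y]$ with $Dy=x$, so the kernel on $A_x$ is $k[x^{\pm1},t]$. If $b\in k[x,t]$ and $b/x^n\in A$ with $n\ge1$, then $b(0,t)$ vanishes on the surface $x=y=0$ of $\operatorname{Spec} A$, so $x\mid b$.
* The fibres of $(x,t)$ are $\mathbb A^1$ for $x\neq0$. For $x=0\ne t$ they are the two disjoint lines $y=0$ and $y=-1/t$, and over the origin the fibre is the line $y=0$. So $\operatorname{Spec}A\to\mathbb A^2$ is surjective. It is flat because source and target are regular and all fibres have dimension $1$.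

So all the properties listed in Section 2 hold. **Yet $A$ is not free over $k[x,t]$.** Otherwise $A/xA=k[t,y,z]/(y(1+ty))$ would be free over $k[t]$. But its submodule $y\cdot(A/xA)\cong k[t,y,z]/(1+ty)\cong k[t,t^{-1}][z]$ is nonzero, and $t$ acts on it invertibly, whereas $\bigcap_nt^nM=0$ for every free $k[t]$-module $M$.

The culprit is visible: the line $y=-1/t$ runs off to infinity as $t\to0$. A component of the nearby fibres has *escaped*. In Example A nothing escapes. The proof has to show that in $\mathbb A^3$ nothing ever escapes, and by Example B it has to use something about $\mathbb A^3$ beyond the shape of the fibres.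

## 4. The filtration by kernels of powers of $D$

Here is the algebraic approach that one would try first. Put $A_n=\operatorname{Ker}D^{n+1}$, so $B=A_0\subset A_1\subset\cdots$ and $A=\bigcup A_n$. Since $D^n$ maps $A_n$ to $B$ with kernel $A_{n-1}$, there are exact sequences of $B$-modules
$$0\to A_{n-1}\to A_n\xrightarrow{D^n}I_n\to0,\qquad I_n\subset B\ \text{an ideal.}$$
By induction each $A_n$ is finitely generated.

*Each $A_n$ is free.* Let $b_1,b_2$ be generators of a maximal ideal of $B$. Then $b_1$ is a nonzerodivisor on $A_n$. If $b_2a=b_1a'$ with $a,a'\in A_n$, then flatness of $A$ over $B$ gives $a=b_1a''$ with $a''\in A$. From $b_1D^{n+1}a''=D^{n+1}a=0$ we get $a''\in A_n$. So $b_1,b_2$ is a regular sequence on the localization of $A_n$ at $(b_1,b_2)$, which therefore has depth $2$ and is free by the Auslander–Buchsbaum formula. Thus $A_n$ is projective, hence free by the Quillen–Suslin theorem.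

*Where it stops.* So $A$ is an increasing union of free modules of finite rank. To obtain a basis of $A$ one wants $A_{n-1}$ to be a direct summand of $A_n$, and for this the ideal $I_n$ should be projective, that is, principal. If all $I_n$ were principal, then $A\cong\bigoplus I_n$ would be free. But nothing in the argument makes $I_n$ principal. Everything in this section used only that $A$ is a domain flat over $B$ and that $B$ is a polynomial ring in two variables, so it applies word for word to Example B. There $A$ is not free, so there some $I_n$ is not principal. The filtration alone cannot distinguish $\mathbb A^3$ from Example B.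

## 5. Purity: freeness as a statement about escaping components

The notion of escape can be made exact. Recall that an associated point of a noetherian scheme is a point whose maximal ideal in the local ring is an associated prime of that ring. Generic points of components are associated; the other associated points are called embedded.

**Definition (purity).** Let $B\to A$ be a finitely presented flat ring map, $Y=\operatorname{Spec}B$, $X=\operatorname{Spec}A$. For $s\in Y$ let $\tilde S=\operatorname{Spec}\mathcal O^h_{Y,s}$ be the henselization, $\tilde s$ its closed point, $\tilde X=X\times_Y\tilde S$. Then $X$ is **$Y$-pure** if for every $s\in Y$, every $t\in\tilde S$ and every associated point $x$ of the fibre $\tilde X_t$, the closure of $x$ in $\tilde X$ meets $\tilde X_{\tilde s}$.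

*Example.* $\operatorname{Spec}k[t,t^{-1}]$ is not pure over $\operatorname{Spec}k[t]$: take $s=0$ and the generic point of $\tilde S$; here $\tilde X_{\tilde s}=\emptyset$. In Example B purity fails at the origin: over the prime $(x)$ of $\tilde S$, the component $1+ty=0$ is closed in $\tilde X$, and it has no point with $t=0$.

We use two published theorems.

* **[RG]** Raynaud–Gruson, *Critères de platitude et de projectivité*, Invent. Math. 13 (1971), Part I, Déf. 3.3.3 and Thm 3.3.5: for $B\to A$ finitely presented and flat, $A$ is a projective $B$-module if and only if $X$ is $Y$-pure.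
* **[Ba]** Bass, *Big projective modules are free*, Illinois J. Math. 7 (1963), Cor. 4.5: over a commutative noetherian ring with connected spectrum, every projective module that is not finitely generated is free.

So the task is to prove purity, that is, to show that no component of a fibre over a curve germ in $Y$ escapes at the special point. The tool must see how components of the special fibre continue to components of nearby fibres. The top compactly supported cohomology of the fibres does this. It has a basis indexed by components, and an escaping component is one on which every class that comes from the special fibre has coefficient zero. To exclude escape we shall produce enough classes at the special point, and they come from the vanishing of $H^2_c$ and $H^3_c$ of $\mathbb A^3$.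

## 6. The étale cohomology we need

Let $\ell$ be a prime, $\Lambda=\mathbb F_\ell$. All sheaves are étale sheaves of $\Lambda$-modules, and schemes on which $H_c$ is taken are separated of finite type over an algebraically closed field of characteristic $0$. Here $H^0_c$ means sections with proper support. We recall the standard facts ([SGA4]).

* **(E1)** For $f:X\to Y$ separated of finite type, the sheaves $R^if_!$ commute with base change. In particular $(R^if_!F)_{\bar y}=H^i_c(X_{\bar y},F)$. Nilpotents do not matter for cohomology. If $F$ is constructible, so is $R^if_!F$. A constructible sheaf on a scheme of finite type over $k$ whose stalks at closed points vanish is zero.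
* **(E2)** There is a Leray spectral sequence $H^i_c(Y,R^jf_!F)\Rightarrow H^{i+j}_c(X,F)$. For an open $V\subset X$ with closed complement $Z$ there is a long exact sequence $\cdots\to H^i_c(V,F)\to H^i_c(X,F)\to H^i_c(Z,F)\to H^{i+1}_c(V,F)\to\cdots$. If $F$ has finite support, $H^i_c(X,F)=0$ for $i>0$.
* **(E3)** $H^i_c(\mathbb A^n,\Lambda)=0$ for $i\ne2n$.
* **(E4)** If $V$ is a smooth connected curve and $L$ a locally constant constructible sheaf on $V$, then by Poincaré duality $H^2_c(V,L)$ is, up to a Tate twist, the module of coinvariants of $\pi_1(V)$ on the stalk $L_{\bar v}$.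
* **(E5)** *Cospecialization.* If $S$ is the spectrum of a strictly henselian local ring with closed point $P$, and $\bar t$ is a geometric point over $t\in S$, then $F_P=\Gamma(S,F)\to F_{\bar t}$. This map is functorial in $F$, and its image lies in the invariants of $\operatorname{Gal}(\kappa(\bar t)/\kappa(t))$, where $\kappa(\bar t)$ is an algebraic closure of $\kappa(t)$. (Here residue characteristics are zero.) For a constant sheaf it is the identity. *Example:* for $j:\mathbb G_m\to\mathbb A^1$ and $F=j_!\Lambda$, at $P=0$ the map is $0\to\Lambda$.
* **(E6)** *Trace* (Exp. XVIII, Thm 2.9). For $f$ separated of finite presentation, flat, of relative dimension $\le d$, there is $\mathrm{Tr}_f:R^{2d}f_!\Lambda(d)\to\Lambda$, compatible with base change and composition. For étale $f$ it is the counit $f_!\Lambda\to\Lambda$. For a smooth connected curve over an algebraically closed field it is an isomorphism $H^2_c(\cdot,\Lambda(1))\cong\Lambda$. For finite flat $f$ ($d=0$) it is the usual trace on $f_*\Lambda$: over a strict localization of the target, the source is a disjoint union of local schemes $W_i$, and the idempotent $1_{W_i}$ is sent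 to the rank of $\mathcal O(W_i)$. *Example:* for $y\mapsto -y^2$ the stalk of $f_*\Lambda$ at $0$ is $\Lambda\cdot 1$, and the trace of $1$ is $2$.

We identify $\Lambda(1)\cong\Lambda$ by a primitive $\ell$-th root of unity in $k$. This is compatible with all Galois actions below, since they fix $k$.

## 7. A uniform bound on multiplicities, and the choice of $\ell$

The aim of this section is to choose $\ell$ so that multiplicities of fibre components, and their sums, never vanish modulo $\ell$.

**Fibres have no embedded points.** Let $\Omega$ be any field and $\operatorname{Spec}\Omega\to Y=\operatorname{Spec}k[u,v]$ a point, given by $(u_0,v_0)\in\Omega^2$. The fibre is $E=V(u-u_0,v-v_0)\subset\mathbb A^3_\Omega$. By flatness it is empty or of pure dimension $3-2=1$. If nonempty, it is a complete intersection, hence Cohen–Macaulay, so it has no embedded points. For $\Omega$ algebraically closed and $T$ an irreducible component of $E$, let $m_T$ be the length of the local ring of $E$ at the generic point of $T$.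

**Lemma 3.** $\sum_Tm_T\le\deg u\cdot\deg v$ for every geometric fibre $E$.

*Proof.* Assume $E\ne\emptyset$. The plan is to cut $E$ with a plane and apply Bézout.

**Choice of the plane.** Choose a linear form $\lambda$ on $\mathbb A^3_\Omega$ that is nonconstant on every $T$. This is possible because the forms constant on a given curve $T$ form a proper subspace, and there are finitely many $T$. Each $\lambda|_T$ is dominant onto $\mathbb A^1$, and only finitely many points lie on two components. So for all but finitely many $c\in\Omega$ the plane $H=\{\lambda=c\}$ meets every $T$ in a nonempty finite set and contains no point lying on two components. Fix such a $c$, and a point $x_T\in H\cap T$ for each $T$.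

**Local lengths.** Put $O=\mathcal O_{E,x_T}$ and $h=\lambda-c$. The ring $O$ is one-dimensional and Cohen–Macaulay with a unique minimal prime $\mathfrak q$, and $h$ is a parameter, hence a nonzerodivisor on $O$ and on $O/\mathfrak q$. For a finitely generated $O$-module $M$ put $e(M)=\operatorname{length}(M/hM)-\operatorname{length}(\operatorname{Ker}(h|M))$. Both lengths are finite, because $O/hO$ has finite length. By the snake lemma $e$ is additive in short exact sequences, and $e(M)=0$ for $M$ of finite length. Filter $O$ with quotients of the form $O/\mathfrak q$ or the residue field. Localizing at $\mathfrak q$ shows that $O/\mathfrak q$ occurs $m_T$ times. Hence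
$$\operatorname{length}O/hO=e(O)=m_T\,e(O/\mathfrak q)=m_T\cdot\operatorname{length}\mathcal O_{T_{\mathrm{red}},x_T}/(h)\ge m_T .$$
(This is an instance of Fulton, *Intersection Theory*, Lemma A.2.7.)

**Bézout.** The points $x_T$ are distinct, so $\sum_Tm_T\le\dim_\Omega\mathcal O(E\cap H)$. The scheme $E\cap H$ is a nonempty finite subscheme of $H\cong\mathbb A^2$, defined by $f=(u-u_0)|_H$ and $g=(v-v_0)|_H$. If $f=0$ or $g=0$, or if $f,g$ had a common nonconstant factor, then $E\cap H$, being nonempty, would be infinite. So $f,g$ are nonzero and coprime, and plane Bézout gives $\dim_\Omega\mathcal O(E\cap H)\le\deg f\cdot\deg g\le\deg u\cdot\deg v$. $\square$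

In Example A the bound is $1\cdot2=2$. It is attained by the two lines, and also by the double line.

**Choice of $\ell$.** Fix a prime $\ell>\deg u\cdot\deg v$ and $\Lambda=\mathbb F_\ell$. Any nonempty partial sum of the $m_T$ in one geometric fibre is an integer between $1$ and $\ell-1$, so *it is nonzero in $\Lambda$*. This will be used several times.

## 8. The sheaf of fibre components and its trace

Let $Y'=q(X)$. It is open, since $q$ is flat of finite type, and it contains $U$. Put
$$F=R^2q_!\Lambda(1).$$

**Stalks.** Let $\bar y$ be a geometric point of $Y$ and $E=X_{\bar y}$. For a component $T$ of $E$, let $T^0\subset E$ be a nonempty open subscheme contained in $T$, meeting no other component, with $T^0_{\mathrm{red}}$ smooth. Let $e_T$ be the image in $H^2_c(E,\Lambda(1))$ of the class in $H^2_c(T^0,\Lambda(1))=H^2_c(T^0_{\mathrm{red}},\Lambda(1))$ on which $\mathrm{Tr}_{T^0_{\mathrm{red}}}$ equals $1$. By (E2), removing finitely many points from a curve does not change $H^2_c$. Hence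
$$F_{\bar y}=H^2_c(E,\Lambda(1))=\bigoplus_T\Lambda e_T ,$$
and $e_T$ does not depend on $T^0$, because traces are compatible with open immersions. By transport of structure, a Galois group acting on $E$ permutes the $e_T$ as it permutes the components. Let $\mathrm{Tr}:F\to\Lambda_Y$ be the trace of the flat morphism $q$.

**Lemma 4.** $\mathrm{Tr}(e_T)=m_T$ in $\Lambda$.

*Proof.* By base change we work with $\mathrm{Tr}_E$. By compatibility with composition and with open immersions we may replace $E$ by an affine $T^0$ as above and shrink it freely.

**Reduction to a finite map.** Choose a regular function $\varphi:T^0\to\mathbb A^1$ that is nonconstant on $T^0_{\mathrm{red}}$. Over a suitable nonempty open $V\subset\mathbb A^1$ the map $\varphi$ is finite and $\varphi_{\mathrm{red}}$ is finite étale (characteristic $0$). Replace $T^0$ by $\varphi^{-1}(V)$. Since $T^0$ has no embedded points, its only associated point is its generic point, which maps to the generic point of $V$. So nonzero elements of $\mathcal O(V)$ are nonzerodivisors on $\mathcal O(T^0)$. Thus $\mathcal O(T^0)$ is torsion-free, hence flat, over the Dedekind domain $\mathcal O(V)$.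

**The trace of $\varphi$.** Let $V_v$ be the strict henselization of $V$ at a closed point $v$, with fraction field $L$. Write $T^0\times_VV_v=\bigsqcup W_i$ with $W_i$ local, finite and flat over $V_v$. The scheme $T^0_{\mathrm{red}}\times_VV_v$ is finite étale over $V_v$, hence a disjoint union of copies of $V_v$. It is reduced and has the same points as $\bigsqcup W_i$, so $(W_i)_{\mathrm{red}}\cong V_v$. The trace of $\varphi$ sends $1_{W_i}$ to
$$\operatorname{rank}\mathcal O(W_i)=\dim_L\mathcal O(W_i)\otimes L .$$
The ring $\mathcal O(W_i)\otimes L$ is Artinian local with residue field $L$, so this dimension is its length. It is a local ring of a pro-étale $T^0$-scheme at a point over the generic point of $T^0$. So it is flat over the local ring $O_T$ of $T^0$ at its generic point, and its closed fibre is a local ring of the reduced scheme $T^0_{\mathrm{red}}\times_VV_v$ at a generic point, namely the field $L$. Under a flat local map of Artinian rings, the length of the target is the length of the source times the length of the closed fibre. Here this gives $m_T\cdot1=m_T$.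

**Conclusion.** For $\varphi_{\mathrm{red}}$ the corresponding rank is $1$. So $\mathrm{Tr}_\varphi=m_T\mathrm{Tr}_{\varphi_{\mathrm{red}}}$ on $\varphi_*\Lambda=\varphi_{\mathrm{red}*}\Lambda$. Composing with $\mathrm{Tr}_V$ gives $\mathrm{Tr}_{T^0}=m_T\mathrm{Tr}_{T^0_{\mathrm{red}}}$, which takes the value $m_T$ on $e_T$. $\square$

**The kernel of the trace.** By Lemma 4 and the choice of $\ell$, $\mathrm{Tr}_{\bar y}$ is surjective when $X_{\bar y}\ne\emptyset$, and it is zero otherwise. So the image of $\mathrm{Tr}$ is $\Lambda_{Y'!}$, the extension by zero of $\Lambda_{Y'}$. Over $U$ the fibres are reduced lines, and $\mathrm{Tr}$ is an isomorphism. With $G=\operatorname{Ker}\mathrm{Tr}$ we obtain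
$$0\to G\to F\to\Lambda_{Y'!}\to0,\tag{1}$$
where $G$ is constructible and supported on $C$. We regard $G$ as a sheaf on $C$.

**Example A again** ($\ell>2$). Over $C$ the scheme $X_C=\operatorname{Spec}k[y,z]$ is $C'\times\mathbb A^1$ with $C'=\operatorname{Spec}k[y]$ and $\pi:C'\to C$, $v=-y^2$. So $F|_C=\pi_*\Lambda$ and $G$ is the kernel of the usual trace of $\pi$. It is the rank-one local system on $v\ne0$ on which the monodromy is $-1$, extended by zero to $v=0$. The local system has no monodromy-invariant sections near $0$, so the stalk $0$ there is as large as it could be.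

**Example B again.** Here the same constructions make sense, since the map is flat and surjective, and all $m_T=1$. Over $C=\operatorname{Spec}k[t]$ the scheme $X_C$ is $C'\times\mathbb A^1$ with $C'=\{y=0\}\sqcup\{1+ty=0\}\cong\mathbb A^1\sqcup\mathbb G_m$, étale over $C$. So $F|_C=\Lambda\oplus j_!\Lambda$ with $j:\mathbb G_m\to\mathbb A^1$, the trace is the sum, and $G=\{(-a,a)\}\cong j_!\Lambda$. The section $1$ of $G$ over $t\ne0$ does not extend to $t=0$. This missing section is the escaping line, and it is detected globally:
$$H^1_c(C,G)=H^1_c(\mathbb G_m,\Lambda)\cong\Lambda\neq0 .$$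
Thus it suffices to know that $H^0_c(C,G)$ and $H^1_c(C,G)$ vanish, and to deduce that sections of $G$ extend.

## 9. What the cohomology of $\mathbb A^3$ says about $G$

This section turns the vanishing of $H^2_c$ and $H^3_c$ of $\mathbb A^3$ into vanishing for $G$.

**Lemma 5.**
$$H^0_c(C,G)=0,\qquad H^1_c(C,G)=0,\qquad H^1_c(Y',\Lambda)\hookrightarrow H^2_c(C,G).\tag{2}$$

*Proof.* For closed $P\in Y$ the scheme $q^{-1}(P)_{\mathrm{red}}$ is a (possibly empty) disjoint union of affine lines. So $(R^iq_!\Lambda)_P=H^i_c(q^{-1}(P),\Lambda)=0$ for $i\neq2$, and by (E1) $R^iq_!\Lambda=0$ for $i\ne2$. The Leray spectral sequence has a single row, so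
$$H^j_c(Y,F)\cong H^{j+2}_c(\mathbb A^3,\Lambda(1)).$$
By (E3), $H^0_c(Y,F)=H^1_c(Y,F)=0$. Also $H^0_c(Y',\Lambda)\subset H^0_c(\mathbb A^2,\Lambda)=0$. The long exact sequence of (1) reads
$$0\to H^0_c(C,G)\to 0\to 0\to H^1_c(C,G)\to0\to H^1_c(Y',\Lambda)\to H^2_c(C,G),$$
where the zeros stand for $H^0_c(Y,F)$, $H^0_c(Y',\Lambda)$ and $H^1_c(Y,F)$. This gives (2). $\square$

In Example B this is exactly what breaks. There the sequence gives $H^3_c(X,\Lambda(1))\cong H^1_c(Y,F)\cong H^1_c(C,G)\ne0$, because $H^0_c(\mathbb A^2,\Lambda)=H^1_c(\mathbb A^2,\Lambda)=0$.

## 10. Surjectivity of $q$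

Purity requires in particular that no fibre is empty. We show first that at most finitely many are, and then that (2) excludes those.

**Lemma 6.** $q$ is surjective, that is, $Y'=Y$.

*Proof.*

**Step 1: primes of $B$ stay prime in $A$.** For $0\ne a\in A$ let $\deg_D(a)=\max\{m:D^ma\ne0\}$. If $m=\deg_Da$ and $n=\deg_Db$, the Leibniz rule gives $D^{m+n}(ab)=\binom{m+n}{m}D^ma\,D^nb\ne0$ and $D^{m+n+1}(ab)=0$. So $\deg_D(ab)=\deg_Da+\deg_Db$. As $B\setminus0=\{\deg_D=0\}$, if $0\ne ab\in B$ then $a,b\in B$. Let $f\in B$ be irreducible in $B$. It is not a unit of $A$, since $A^*=k^*$. Any factorization of $f$ in $A$ is a factorization in $B$, so $f$ is irreducible in the UFD $A$, hence prime in $A$.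

**Step 2: $Z:=Y\setminus Y'$ is finite.** Let $f\in B$ be irreducible. Then $A/fA$ is a nonzero domain, flat over the domain $B/fB$. Nonzero elements of $B/fB$ act injectively on $A/fA$, so $B/fB\to A/fA$ is injective. Hence $\operatorname{Spec}A/fA$ dominates $V(f)$, and the generic point of $V(f)$ lies in $Y'$. So the closed set $Z$ contains no curve. As $Z\subset C$, it is finite.

**Step 3: reduction to $H^2_c(C,G)=0$.** Since $H^0_c(Y,\Lambda)=0$, the sequence of (E2) for $Y'\subset Y\supset Z$ shows that $H^0(Z,\Lambda)=\Lambda^{|Z|}$ injects into $H^1_c(Y',\Lambda)$, hence by (2) into $H^2_c(C,G)$. So it suffices to prove $H^2_c(C,G)=0$.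

**Step 4: $H^2_c(C,G)$ as coinvariants.** Let $C_i=V(f_i)$ be the components of $C$, where the $f_i$ are the irreducible factors of $p$ up to associates. Let $\eta_i$ be the generic point of $C_i$. Let $C^0\subset C$ be a dense open regular subset on which $F$ and $G$ are locally constant. Its connected components are $C_i^0=C^0\cap C_i$. As $C\setminus C^0$ is finite, $H^2_c(C,G)=H^2_c(C^0,G)=\bigoplus_iH^2_c(C^0_i,G)$. By (E4), $H^2_c(C^0_i,G)$ is, up to a Tate twist, the module of coinvariants of $\pi_1(C_i^0)$ on $G_{\bar\eta_i}$.

**Step 5: the coinvariants vanish.** By Steps 1 and 2, $X_{\eta_i}$ is nonempty and integral. In characteristic $0$ it follows that $X_{\bar\eta_i}$ is reduced, so all its multiplicities are $1$. Its $N\ge1$ components are permuted transitively by the Galois group of $\eta_i$, whose action on $F_{\bar\eta_i}$ factors through $\pi_1(C_i^0)$. So $F_{\bar\eta_i}=\Lambda^N$ is a transitive permutation module, and by Lemma 4 $\mathrm{Tr}$ is the sum of coordinates. By Lemma 3, $0<N<\ell$. So $\mathrm{Tr}(1,\dots,1)=N\neq0$ in $\Lambda$, and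
$$\Lambda^N=\Lambda(1,\dots,1)\oplus G_{\bar\eta_i}$$
as $\pi_1(C_i^0)$-modules. The coinvariants of $\Lambda^N$ are one-dimensional, since all basis vectors become equal and the sum of coordinates is a nonzero invariant functional. Those of the trivial module $\Lambda(1,\dots,1)$ are one-dimensional as well. Hence the coinvariants of $G_{\bar\eta_i}$ vanish. So $H^2_c(C,G)=0$ and $Z=\emptyset$. $\square$

From now on $Y'=Y$.

## 11. Sections of $G$ extend across every point of $C$

Next we show that $G$ has at each point of $C$ as many germs as it could possibly have. This is what failed in Example B.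

**Lemma 7.** Let $j:C^0\hookrightarrow C$ be *any* dense open regular subset on which $G$ is locally constant. Then $G\to j_*j^*G$ is an isomorphism on $C$.

*Proof.* **Injectivity.** The kernel $K$ vanishes on $C^0$, so it has finite support. Then $H^0(C,K)=H^0_c(C,K)\subset H^0_c(C,G)=0$, so $K=0$.

**Sections with proper support of $j_*j^*G$.** Since $C$ is affine, a closed subset of $C$ that is proper over $k$ is finite. So a section of $j_*j^*G$ with proper support restricts on $C^0$ to a section with finite support of a locally constant sheaf. The support of such a section is open and closed in $C^0$, whose connected components are irreducible curves. A finite support must be empty, so the restriction to $C^0$ is zero, and hence so is the section. Thus $H^0_c(C,j_*j^*G)=0$.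

**Surjectivity.** The cokernel $Q$ has finite support, and
$$0=H^0_c(C,j_*j^*G)\to H^0(C,Q)\to H^1_c(C,G)=0$$
is exact. So $Q=0$. $\square$

**Local form.** Let $P\in C$ be a closed point and $R=\mathcal O^h_{Y,P}$. It is strictly henselian because $k$ is algebraically closed. The ring $R/pR$ is local of dimension $1$, so its non-maximal primes are its minimal primes. Let $\mathfrak p_1,\dots,\mathfrak p_r$ be the corresponding primes of $R$, and put
$$\Gamma_i=\operatorname{Spec}R/\mathfrak p_i=\{t_i,P\},\qquad K_i=\operatorname{Frac}(R/\mathfrak p_i),\qquad I_i=\operatorname{Gal}(\bar K_i/K_i).$$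
The ring $\mathcal O^h_{C,P}$ is reduced, as the henselization of a reduced ring. Its spectrum has the same points as $\operatorname{Spec}R/pR$, so its punctured spectrum is $\bigsqcup_i\operatorname{Spec}K_i$. By flatness of henselization each $t_i$ lies over a generic point of $C$. In Lemma 7 choose $C^0\not\ni P$, which is allowed because we may always remove a point. Then $\operatorname{Spec}\mathcal O^h_{C,P}\times_CC^0=\bigsqcup_i\operatorname{Spec}K_i$, so the stalk $(j_*j^*G)_P$ is $\Gamma(\bigsqcup_i\operatorname{Spec}K_i,G)$. Thus cospecialization gives an isomorphism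
$$G_P\ \xrightarrow{\ \sim\ }\ \bigoplus_{i=1}^r(G_{\bar K_i})^{I_i}.\tag{3}$$

In Example A at $v=0$ both sides of (3) are $0$. In Example B at the origin the left side is $0$ and the right side is $\Lambda$.

## 12. No component escapes

**Proposition 8.** Let $P\in C$ be closed, $\tilde X=X\times_Y\operatorname{Spec}R$, and let $Z$ be an irreducible component of $\tilde X_{t_i}$. Then the closure of $Z$ in $\tilde X$ meets $\tilde X_P$.

*Proof.* Write $\Gamma=\Gamma_i$, $t=t_i$, $I=I_i$, $\bar t=\operatorname{Spec}\bar K_i$. Suppose that the closure of $Z$ misses $\tilde X_P$.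

**Step 1: classes at $P$ have no component along $Z$.** The closure of $Z$ lies in the closed subset $\tilde X_\Gamma=\tilde X\times_{\operatorname{Spec}R}\Gamma$, whose points are those of $\tilde X_t$ and $\tilde X_P$. Since it misses $\tilde X_P$ and $Z$ is closed in $\tilde X_t$, the set $Z$ itself is closed in $\tilde X_\Gamma$. Give it the reduced structure. Let $q_\Gamma:\tilde X_\Gamma\to\Gamma$ be the projection. By base change $F|_\Gamma=R^2q_{\Gamma!}\Lambda(1)$, and restriction to $Z$ is a morphism of sheaves on $\Gamma$,
$$F|_\Gamma\to F^Z:=R^2(q_\Gamma|_Z)_!\Lambda(1),\qquad F^Z_P=H^2_c(\emptyset,\Lambda(1))=0 .$$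
By functoriality of cospecialization, the composite $F_P\to F_{\bar t}\to F^Z_{\bar t}$ factors through $F^Z_P$. Hence
$$F_P\to F_{\bar t}\to F^Z_{\bar t}=H^2_c(Z_{\bar t},\Lambda(1))\quad\text{is zero.}\tag{4}$$

**Step 2: the maps in coordinates.** Let $\Sigma$ be the set of irreducible components of $X_{\bar t}$. Then $F_{\bar t}=\Lambda^\Sigma$ is a permutation module of $I$. The components of $\tilde X_t$ correspond to the $I$-orbits in $\Sigma$; let $b$ be the orbit corresponding to $Z$. The second map in (4) is the projection $\Lambda^\Sigma\to\Lambda^b$. Indeed, $e_\sigma$ comes from an open $T^0\subset X_{\bar t}$ inside the component $\sigma$ and disjoint from all others. If $\sigma\in b$, then $T^0$ meets the reduced scheme $Z_{\bar t}$ in $T^0_{\mathrm{red}}$, and $e_\sigma\mapsto e_\sigma$. If $\sigma\notin b$, then $T^0\cap Z_{\bar t}=\emptyset$ and $e_\sigma\mapsto0$. For an orbit $c$ put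
$$o_c=\sum_{\sigma\in c}e_\sigma,\qquad d_c=\mathrm{Tr}(o_c)=\sum_{\sigma\in c}m_\sigma .$$
Each $o_c$ is $I$-invariant, and $d_c\ne0$ in $\Lambda$ by the choice of $\ell$.

**Step 3: there is an orbit $b'\ne b$.** In this case put
$$w=d_{b'}o_b-d_bo_{b'} .$$
It is $I$-invariant, and $\mathrm{Tr}(w)=d_{b'}d_b-d_bd_{b'}=0$, so $w\in(G_{\bar t})^I$. By (3) there is an element of $G_P\subset F_P$ whose image in $G_{\bar t}\subset F_{\bar t}$ is $w$ (take $w$ in the summand of index $i$ and $0$ in the others). But the image of $w$ in $\Lambda^b$ is $d_{b'}o_b\neq0$, which contradicts (4).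

**Step 4: $b=\Sigma$.** Now the projection $\Lambda^\Sigma\to\Lambda^b$ is the identity, so by (4) the map $F_P\to F_{\bar t}$ is zero. Since $\mathrm{Tr}:F\to\Lambda_Y$ is a morphism of sheaves and $\Lambda_Y$ is constant, $\mathrm{Tr}_P$ is the composite of $F_P\to F_{\bar t}$ with $\mathrm{Tr}_{\bar t}$. So $\mathrm{Tr}_P=0$. But $q^{-1}(P)\neq\emptyset$ by Lemma 6, so $\mathrm{Tr}_P$ takes a value $m_T\ne0$ in $\Lambda$ by Lemma 4 and the choice of $\ell$. This is a contradiction. $\square$

The two cases use different inputs. If another component is present, an element of trace zero is available and (3) lifts it to $P$. If $Z$ is everything, there is no such element, and the nonempty special fibre, seen through the trace, takes its place.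

## 13. Purity, freeness, and a basis containing $1$

*Proof of Theorem 2 (case $C\ne\emptyset$).*

**Step 1: $X$ is $Y$-pure.** Let $s\in Y$ be any point, $\tilde S=\operatorname{Spec}\mathcal O^h_{Y,s}$, $t\in\tilde S$, and $x$ an associated point of $\tilde X_t$. By Section 7, $\tilde X_t$ has no embedded points, so $x$ is the generic point of a component of $\tilde X_t$. If $t=\tilde s$, then $x\in\tilde X_{\tilde s}$ already. Let $t\neq\tilde s$.

(i) *Suppose $t$ maps into $U$.* Then $\tilde X_t$ is an affine line over $\kappa(t)$, hence irreducible, with generic point $x$. By Lemma 6 there is $\xi\in\tilde X_{\tilde s}$. The map $\tilde X\to\tilde S$ is flat and $t$ specializes to $\tilde s$. So by going-down $\xi$ is a specialization of some point of $\tilde X_t$, hence of $x$. Thus $\xi\in\overline{\{x\}}$.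

(ii) *Suppose $t$ maps to $y\in C$.* The fibre of $\tilde S\to Y$ over $s$ is $\{\tilde s\}$, so $y\neq s$, while $y$ specializes to $s$. Hence $y$ is the generic point of a component of $C$, and $s=P$ is a closed point of $C$. The prime $t$ of $R=\mathcal O^h_{Y,P}$ is non-maximal and contains $p$, so $t=t_i$ for some $i$. By Proposition 8, $\overline{\{x\}}$ meets $\tilde X_{\tilde s}$.

**Step 2: $A$ is free.** $A$ is finitely presented and flat over $B$, so by Step 1 and [RG] it is a projective $B$-module. It is not finitely generated, since otherwise $A$ would be integral over $B$ and $3=\dim A=\dim B=2$. As $B$ is a noetherian domain, its spectrum is connected, and $A$ is free by [Ba].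

**Step 3: a basis containing $1$.** The idea is to split off $B\cdot1$ as a direct summand. Let $(e_i)$ be a $B$-basis of $A$ and write $1=\sum b_ie_i$, a finite sum. If all $b_i$ lay in a maximal ideal $\mathfrak m$ of $B$, then $1\in\mathfrak mA$, so $\mathfrak mA=A$, which is impossible for a nonzero free module. So the $b_i$ generate the unit ideal, and there are $c_i\in B$ with $\sum b_ic_i=1$, where $c_i=0$ for the indices not occurring in the sum. The $B$-linear map $\lambda:A\to B$ with $\lambda(e_i)=c_i$ satisfies $\lambda(1)=1$. Hence
$$A=B\cdot1\oplus\operatorname{Ker}\lambda .$$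
The module $\operatorname{Ker}\lambda$ is projective, as a direct summand of $A$. It is not finitely generated, since $A$ is not. So it is free by [Ba], and a basis of it together with $1$ is a $B$-basis of $A$. $\blacksquare$
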